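# Complemented copies of $c_0$ in $C(K)\widehat\otimes_\pi C(L)$

## The guess that $\ell_\infty\widehat\otimes_\pi\ell_\infty$ has no complemented $c_0$

It is classical that $\ell_\infty$ has no complemented subspace isomorphic to $c_0$. Take the projective tensor product of $\ell_\infty$ with itself. Does a complemented copy of $c_0$ appear? The answer one would first guess is: no, since neither factor has one. The guess will turn out to be right. But the reason it suggests is wrong, and finding a correct reason is the subject of this lecture.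

All Banach spaces are real, and "operator" means bounded linear operator. For an infinite cardinal $\tau$, $c_0(\tau)$ is the space of real families $(x_\gamma)_{\gamma<\tau}$ such that $\{\gamma:|x_\gamma|\ge\varepsilon\}$ is finite for every $\varepsilon>0$, and $\ell_\infty(\tau)$ is the space of bounded real families, both with the supremum norm; $c_0=c_0(\aleph_0)$ and $\ell_\infty=\ell_\infty(\aleph_0)$. We write $Z\overset{c}{\hookrightarrow}W$ if $Z$ is isomorphic to a complemented subspace of $W$. The paper "Copies of $c_0(\tau)$ Spaces in Projective Tensor Products" contains, as its Corollary 1.9, the following: under the continuum hypothesis, $c_0(\aleph_\alpha)\not\overset{c}{\hookrightarrow}\ell_\infty\widehat\otimes_\pi\ell_\infty(\aleph_\alpha)$ for every ordinal $\alpha>1$. The cases $\alpha=0$ (our question above) and $\alpha=1$ are left open there. We shall prove both, and the proof uses no set-theoretic hypothesis.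

**Definition (projective tensor product).** $X\widehat\otimes_\pi Y$ is the completion of $X\otimes Y$ in the norm $\|z\|=\inf\sum_j\|x_j\|\|y_j\|$, the infimum over all finite representations $z=\sum_j x_j\otimes y_j$.

We use three basic facts. Operators $S:X\to X'$, $T:Y\to Y'$ induce an operator $S\otimes T:X\widehat\otimes_\pi Y\to X'\widehat\otimes_\pi Y'$ of norm at most $\|S\|\|T\|$. The dual of $X\widehat\otimes_\pi Y$ is the space of bounded bilinear forms $B$ on $X\times Y$, with $B(x\otimes y)=B(x,y)$ and the usual norm; equivalently it is $L(X,Y^*)$. And, by the uniform boundedness principle and the density of $X\otimes Y$, a sequence of forms is weak\*-null if and only if it is bounded and $B_n(x,y)\to0$ for all $x,y$.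

**Definition (wuC series).** A series $\sum x_n$ in $X$ is *weakly unconditionally Cauchy* (wuC) if $\sum|x^*(x_n)|<\infty$ for all $x^*\in X^*$. Equivalently, $\sup\|\sum_{n\in F}\pm x_n\|<\infty$ over all finite $F$ and all signs: the uniform boundedness principle gives one direction, and choosing the signs of the numbers $x^*(x_n)$ gives the other.

Operators preserve wuC series, subseries of wuC series are wuC, and the terms of a wuC series form a weakly null, hence bounded, sequence. The model is $\sum e_n$ in $c_0$. In $\ell_2$, by contrast, averaging $\|\sum_{k\in F}\pm v_k\|^2$ over all signs gives $\sum_{k\in F}\|v_k\|^2$, so a wuC series in a Hilbert space satisfies $\sum\|v_k\|^2<\infty$.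

**Lemma 1.** If $c_0\overset{c}{\hookrightarrow}Z$, there are a wuC series $\sum x_n$ in $Z$ and a weak\*-null sequence $(z_n^*)$ in $Z^*$ with $z_n^*(x_n)=1$ for all $n$.

*Proof.* There are operators $U:c_0\to Z$ and $V:Z\to c_0$ with $VU=I$. Put $x_n=Ue_n$ and $z_n^*=e_n^*\circ V$. Then $\sum x_n$ is wuC, $z_n^*(z)$ is the $n$-th coordinate of $Vz\in c_0$ and so tends to $0$, and $z_n^*(x_n)=e_n^*(VUe_n)=1$. $\square$

So we want to show that $B_n(x_n)\to0$ whenever $\sum x_n$ is wuC and $(B_n)$ is weak\*-null.

**Definition (Grothendieck space).** $X$ is a Grothendieck space if every weak\*-null sequence in $X^*$ is weakly null.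

Reflexive spaces are examples. $c_0$ is not: $(e_n^*)$ is weak\*-null in $\ell_1=c_0^*$, but $(1,1,1,\dots)\in\ell_\infty$ takes the value $1$ on each $e_n^*$. Two theorems of Grothendieck (Canad. J. Math. 5 (1953)) are basic for us.

**(F1)** $C(K)$ is a Grothendieck space if $K$ is extremally disconnected. In particular $\ell_\infty(\Gamma)=C(\beta\Gamma)$ is one, for every nonempty set $\Gamma$.

**(F2) (Dunford–Pettis property of $C(L)$).** If $\rho_n\to0$ weakly in $C(L)^*$ and $y_n\to0$ weakly in $C(L)$, then $\rho_n(y_n)\to0$.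

Now test the guess.

*One factor, or one finite-dimensional factor.* Let $C(K)$ be Grothendieck, $(\rho_n)$ weak\*-null in $C(K)^*$, and $\sum y_n$ wuC in $C(K)$. Then $(\rho_n)$ is weakly null, $(y_n)$ is weakly null, and $\rho_n(y_n)\to0$ by (F2). If $L$ has $k$ points, with indicator functions $e_1,\dots,e_k$, then every element of $C(K)\widehat\otimes_\pi C(L)$ is $\sum_{j\le k}x^j\otimes e_j$, and $B_n(x_n)=\sum_{j\le k}B_n(x_n^j,e_j)$. For each $j$ the functionals $B_n(\cdot,e_j)$ are weak\*-null, and $\sum_n x_n^j$ is wuC because $x\mapsto x^j$ is an operator. So $B_n(x_n)\to0$ by the one-factor case.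

*The diagonal in $\ell_\infty\widehat\otimes_\pi\ell_\infty$.* There is an obvious copy of $c_0$. For a finite set $F$ and scalars $|a_n|\le1$,
$$\sum_{n\in F}a_n\,e_n\otimes e_n=\text{average over }\theta\in\{-1,1\}^F\text{ of }\Big(\sum_{n\in F}\theta_na_ne_n\Big)\otimes\Big(\sum_{m\in F}\theta_me_m\Big),$$
so the norm is at most $1$. Testing on the forms $(f,g)\mapsto f(n)g(n)$ shows that the norm of $\sum a_n e_n\otimes e_n$ is exactly $\max|a_n|$. Thus the closed span of the $e_n\otimes e_n$ is isometric to $c_0$. Is it complemented? The obvious coordinate functionals $B_n(f,g)=f(n)g(n)$ satisfy $B_n(e_n,e_n)=1$, but they are not weak\*-null, since $B_n(1,1)=1$. So the obvious projection fails, in agreement with the guess. That *every* choice of $(B_n)$ fails on the diagonal will be shown below, once we have a tool.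

## The theorems and the proposition behind them

**Theorem A.** For all sets $\Gamma,\Lambda$ and every infinite cardinal $\tau$, $c_0(\tau)$ is not isomorphic to a complemented subspace of $\ell_\infty(\Gamma)\widehat\otimes_\pi\ell_\infty(\Lambda)$. In particular, for every ordinal $\alpha\ge0$, $c_0(\aleph_\alpha)\not\overset{c}{\hookrightarrow}\ell_\infty\widehat\otimes_\pi\ell_\infty(\aleph_\alpha)$.

**Theorem B.** For nonempty compact Hausdorff $K,L$ the following are equivalent:

1. $C(K)\widehat\otimes_\pi C(L)$ contains a complemented copy of $c_0$;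
2. $C(K)$ or $C(L)$ contains a complemented copy of $c_0$;
3. $C(K)$ or $C(L)$ is not a Grothendieck space.

**Theorem C.** If $X,Y$ are Grothendieck spaces with $X^{**},Y^{**}$ injective (i.e. $X,Y$ are Grothendieck $\mathcal L_\infty$-spaces), then $X\widehat\otimes_\pi Y$ contains no complemented copy of $c_0$. Consequently, every operator from $X\widehat\otimes_\pi Y$ to a separable Banach space is unconditionally converging.

All three follow from one statement.

**Main Proposition.** Let $C(K),C(L)$ be Grothendieck spaces, $\sum x_n$ a wuC series in $C(K)\widehat\otimes_\pi C(L)$, and $(B_n)$ a weak\*-null sequence in $(C(K)\widehat\otimes_\pi C(L))^*$. Then $B_n(x_n)\to0$.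

**Proof of Theorem A from the Main Proposition.** If $\Gamma$ or $\Lambda$ is empty, the tensor product is $\{0\}$ and there is nothing to prove. Otherwise both factors are Grothendieck $C(K)$-spaces by (F1). Restriction of families to a countably infinite set of indices is a projection of $c_0(\tau)$ onto a copy of $c_0$, so a complemented copy of $c_0(\tau)$ would contain a complemented copy of $c_0$. A complemented $c_0$ would give, by Lemma 1, a wuC series $\sum x_n$ and weak\*-null $(B_n)$ with $B_n(x_n)=1$ for all $n$. This contradicts the Main Proposition. $\square$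

## The Rademacher forms: $\ell_\infty\widehat\otimes_\pi\ell_\infty$ is not a Grothendieck space

A sensible first approach is to copy the one-factor proof: show that $\ell_\infty\widehat\otimes_\pi\ell_\infty$ is itself a Grothendieck space. A complemented copy of $c_0$ would then be a Grothendieck space too, because the property passes to complemented subspaces, and $c_0$ is not one. This approach stops at its first line.

We use $L_\infty=L_\infty[0,1]$, which is isomorphic to $\ell_\infty$ by a classical theorem of Pełczyński, so that $L_\infty\widehat\otimes_\pi L_\infty\simeq\ell_\infty\widehat\otimes_\pi\ell_\infty$. Let $(r_k)_{k\ge 1}$ be the Rademacher functions, and for $c\in\ell_\infty$ put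
$$\Theta(c)(f,g)=\sum_k c_k\int fr_k\int gr_k .$$
By Cauchy–Schwarz and Bessel's inequality, $|\Theta(c)(f,g)|\le\|c\|_\infty\|f\|_2\|g\|_2\le\|c\|_\infty\|f\|_\infty\|g\|_\infty$, and $\Theta(c)(r_m,r_m)=c_m$. Hence $\Theta$ is an isometric embedding of $\ell_\infty$ into $(L_\infty\widehat\otimes_\pi L_\infty)^*$. Let
$$A_n=\Theta(1_{[n,\infty)}),\qquad A_n(f,g)=\sum_{k\ge n}\int fr_k\int gr_k .$$
These are tails of convergent series, and $\|A_n\|\le1$, so $(A_n)$ is weak\*-null. But a Banach limit on $\Theta(\ell_\infty)\cong\ell_\infty$, extended by Hahn–Banach, takes the value $1$ at every $A_n$. So $(A_n)$ is not weakly null.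

The same example shows that the wuC hypothesis must be used in earnest. Let $B_n(f,g)=\int fr_n\int gr_n$. This is weak\*-null, $x_n=r_n\otimes r_n$ is bounded, and $B_n(x_n)=1$. There is no contradiction with the Main Proposition, since $\sum x_n$ is not wuC: the functional $\Theta(1,1,\dots)$ takes the value $N$ at $\sum_{n\le N}x_n$.

## Grothendieck's inequality and gliding humps on disjoint sets

We need control of a form by measures.

**(F3) (Grothendieck's inequality; e.g. Pisier, Bull. AMS 49 (2012), Thm 2.1).** There is a constant $K_G$ such that for every bounded bilinear form $B$ on $C(K)\times C(L)$ there are regular Borel probability measures $\mu$ on $K$ and $\nu$ on $L$ with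
$$|B(f,g)|\le K_G\|B\|\,\|f\|_{L_2(\mu)}\|g\|_{L_2(\nu)} .$$

The companion tool is Rosenthal's lemma (Diestel–Uhl, *Vector Measures*, I.4.1). We prove it, since the proof is short.

**Lemma 2 (Rosenthal).** Let $J\subset\mathbb N$ be infinite, let $\mu_n$ $(n\in J)$ be positive finitely additive set functions on a $\sigma$-algebra with total mass at most $c$, let $E_n$ $(n\in J)$ be disjoint measurable sets, and let $\varepsilon>0$. There is an infinite $M\subset J$ with $\mu_n\big(\bigcup_{m\in M,\,m\ne n}E_m\big)<\varepsilon$ for all $n\in M$. The property passes to infinite subsets of $M$.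

*Proof.* The last sentence is clear. Suppose that no such $M\subset J$ exists. Partition $J$ into infinitely many infinite sets $N_1,N_2,\dots$. Since $M=N_p$ does not work, there is $n_p\in N_p$ with $\mu_{n_p}(\bigcup_{m\in N_p\setminus\{n_p\}}E_m)\ge\varepsilon$. Put $J_1=\{n_1,n_2,\dots\}$. As $J_1$ and $N_p\setminus\{n_p\}$ are disjoint, $\mu_{n}(\bigcup_{m\in J_1}E_m)\le c-\varepsilon$ for every $n\in J_1$. No $M\subset J_1$ works either, so we can repeat the argument inside $J_1$, with the set functions restricted to $\bigcup_{m\in J_1}E_m$. This gives an infinite $J_2\subset J_1$ with $\mu_n(\bigcup_{m\in J_2}E_m)\le c-2\varepsilon$ for $n\in J_2$, and so on. After finitely many rounds the bound is negative, a contradiction. $\square$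

*The diagonal, settled by hand.* Let $(B_n)$ be weak\*-null on $\ell_\infty\times\ell_\infty$, with $\|B_n\|\le1$. Claim: $B_n(e_n,e_n)\to0$, so no sequence of forms makes the diagonal $c_0$ complemented. Take $\mu_n,\nu_n$ on $\beta\mathbb N$ from (F3). The element $1_A\in\ell_\infty$ corresponds to the indicator function of the clopen set $\overline A\subset\beta\mathbb N$, and $A\mapsto\mu_n(\overline A)$, $A\mapsto\nu_n(\overline A)$ are finitely additive on subsets of $\mathbb N$, because disjoint subsets of $\mathbb N$ have disjoint closures. Suppose $|B_n(e_n,e_n)|\ge\eta>0$ for infinitely many $n$, and choose $\varepsilon$ with $2K_G\varepsilon^{1/2}<\eta/2$. Lemma 2, applied twice with $E_n=\{n\}$, gives an infinite set $M$ of such $n$ with $\mu_n(\overline{M\setminus\{n\}})<\varepsilon$ and $\nu_n(\overline{M\setminus\{n\}})<\varepsilon$ for $n\in M$. Then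
$$B_n(1_M,1_M)-B_n(e_n,e_n)=B_n(1_{M\setminus\{n\}},1_M)+B_n(e_n,1_{M\setminus\{n\}})$$
has modulus at most $2K_G\varepsilon^{1/2}<\eta/2$, so $|B_n(1_M,1_M)|>\eta/2$ for all $n\in M$. But $(1_M,1_M)$ is one fixed pair, so $B_n(1_M,1_M)\to0$, a contradiction.

So if the relevant parts of the measures live on disjoint sets, we can glue the test functions into one pair of functions. Where does this stop? For the Rademacher forms $B_n$ we have $|B_n(f,g)|\le\|f\|_2\|g\|_2$, with the same Lebesgue measure for every $n$. Disjoint sets $E_n$ cannot carry most of the mass of one fixed measure for every $n$, and nothing glides. In the situation of a single measure another argument is needed, and there the wuC hypothesis enters.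

## wuC series in a tensor product with a Hilbert space

Suppose for a moment that all $B_n$ satisfy $|B_n(f,g)|\le c\,\|f\|_{L_2(\mu)}\|g\|_\infty$ with one measure $\mu$. Then $B_n$ acts on $L_2(\mu)\widehat\otimes_\pi C(L)$. If the images of all the $x_n$ there could be approximated, uniformly in $n$, by sums $\sum_{i}1_{Q_i}\otimes y_n^i$ over one finite partition $\{Q_i\}$, we would be back to a finite-dimensional first factor, where (F2) applies. The next lemma says that this is possible. For $Y=\mathbb R$ it is easy: $\sum\|z_n\|^2<\infty$, so only finitely many $z_n$ matter. For $Y=c_0$ and $z_n=1\otimes e_n$ the norms do not tend to $0$, so the lemma cannot be a statement about norms alone.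

For a probability measure $\mu$ and a finite measurable partition $Q=\{Q_i\}$ let
$$P_Qf=\sum_{\mu(Q_i)>0}\mu(Q_i)^{-1}\Big(\int_{Q_i}f\,d\mu\Big)1_{Q_i}.$$

**Lemma 3.** Let $\mu$ be a probability measure, $H=L_2(\mu)$, $Y$ a Banach space. If $\sum z_n$ is wuC in $H\widehat\otimes_\pi Y$, then for every $\varepsilon>0$ there is a finite measurable partition $Q$ with $\sup_n\|z_n-(P_Q\otimes I)z_n\|\le\varepsilon$. The same holds, with $I\otimes P_Q$, in $Y\widehat\otimes_\pi H$.

*Proof.* The second statement is the first with the factors exchanged. $P_Q$ is the orthogonal projection of $H$ onto the span of the $1_{Q_i}$, and $P_QP_{Q'}=P_{Q'}P_Q=P_Q$ if $Q'$ refines $Q$.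

First, each single $z$ can be approximated. Given $\eta>0$, the density of simple functions in $H$ and of $H\otimes Y$ in $H\widehat\otimes_\pi Y$ gives a finite sum $w=\sum_jh_j\otimes y_j$ with $\|z-w\|<\eta/2$ and simple $h_j$, all constant on the sets of one partition $Q$. If $Q'$ refines $Q$, then $(P_{Q'}\otimes I)w=w$, so
$$\|z-(P_{Q'}\otimes I)z\|\le\|z-w\|+\|(P_{Q'}\otimes I)(w-z)\|<\eta .$$

Now suppose the lemma fails for some $\varepsilon$: for every $Q$ there is $n$ with $\|z_n-(P_Q\otimes I)z_n\|>\varepsilon$. Start from any $Q_0$. Given $Q_{k-1}$, choose $n_k$ with $\|z_{n_k}-(P_{Q_{k-1}}\otimes I)z_{n_k}\|>\varepsilon$; then use the first part to choose $Q_k$ refining $Q_{k-1}$ with $\|z_n-(P_{Q_k}\otimes I)z_n\|<\varepsilon/2$ for all $n\le n_k$. The last condition forces $n_{k+1}>n_k$. Let $\Delta_k=P_{Q_k}-P_{Q_{k-1}}$. These are mutually orthogonal orthogonal projections, and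
$$\|(\Delta_k\otimes I)z_{n_k}\|\ge\|z_{n_k}-(P_{Q_{k-1}}\otimes I)z_{n_k}\|-\|z_{n_k}-(P_{Q_k}\otimes I)z_{n_k}\|>\varepsilon/2 .$$
By Hahn–Banach there is $T_k\in(H\widehat\otimes_\pi Y)^*=L(H,Y^*)$ with $\|T_k\|\le1$ and
$$\langle T_k\Delta_k,z_{n_k}\rangle=\langle T_k,(\Delta_k\otimes I)z_{n_k}\rangle>\varepsilon/2 .$$
Here the Hilbert space pays off. For finitely supported $b$ and $h\in H$,
$$\Big\|\sum_kb_kT_k\Delta_kh\Big\|\le\sum_k|b_k|\,\|\Delta_kh\|\le\|b\|_2\Big(\sum_k\|\Delta_kh\|^2\Big)^{1/2}\le\|b\|_2\|h\| .$$
So $|\sum_kb_k\langle T_k\Delta_k,z\rangle|\le\|b\|_2\|z\|$ for all $z$, which means that $\Phi(z)=(\langle T_k\Delta_k,z\rangle)_k$ is an operator $H\widehat\otimes_\pi Y\to\ell_2$ of norm at most $1$. Hence $\sum_k\Phi(z_{n_k})$ is wuC in $\ell_2$, and $\sum_k\|\Phi(z_{n_k})\|^2<\infty$ by averaging over signs. But the $k$-th coordinate of $\Phi(z_{n_k})$ exceeds $\varepsilon/2$, so $\|\Phi(z_{n_k})\|>\varepsilon/2$ for every $k$, a contradiction. $\square$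

## Splitting densities into an equi-integrable part and disjoint bumps

We can treat measures living on disjoint sets and measures with uniformly bounded densities. A general sequence is, after passing to a subsequence, a sum of the two kinds.

**Definition (equi-integrability).** Let $\mu$ be a probability measure. A sequence $(f_n)$ in $L_1(\mu)$ is equi-integrable if it is bounded and $\sup_n\int_{\{|f_n|>t\}}|f_n|\,d\mu\to0$ as $t\to\infty$; equivalently, if it is bounded and $\sup_n\int_A|f_n|\,d\mu\to0$ as $\mu(A)\to0$.

The second form shows that equi-integrability survives adding a sequence $(w_n)$ with $\|w_n\|_1\to0$: beyond some index the $w_n$ are small in norm, and each of the finitely many others is absolutely continuous. On $[0,1]$, a constant sequence is equi-integrable and $(n1_{(0,1/n]})$ is not. We recall a theorem of Dunford and Pettis.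

**(F4)** A weakly null sequence in $L_1(\mu)$, $\mu$ finite, is equi-integrable.

**Lemma 4 (splitting).** Let $\mu$ be a probability measure, $h_n\ge0$, $\int h_n\,d\mu=1$. After passing to a subsequence there are disjoint measurable sets $E_n$ such that $(h_n1_{E_n^c})$ is equi-integrable.

*An example.* On $[0,1]$ let $h_n=\frac12+\frac n21_{(0,1/n]}$. Take the subsequence $n_j=j!$ and $E_j=(1/n_{j+1},1/n_j]$. These sets are disjoint, and almost everywhere $h_{n_j}1_{E_j^c}\le\frac12+\frac{n_j}21_{(0,1/n_{j+1}]}$, where the last term has $L_1$-norm $\frac{n_j}{2n_{j+1}}=\frac1{2(j+1)}\to0$. So $(h_{n_j}1_{E_j^c})$ is equi-integrable. The bump of $h_{n_j}$ is trimmed by the regions of the later bumps.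

*Proof.* For $t\in\mathbb N$ let $a_n(t)=\int_{\{h_n>t\}}h_n\,d\mu\in[0,1]$. By a diagonal argument, pass to a subsequence with $a_n(t)\to a(t)$ for every $t\in\mathbb N$. The function $a$ is nonincreasing; let $\delta=\lim_ta(t)$. Choose $n_1<n_2<\cdots$ with $|a_{n_k}(k)-a(k)|<1/k$, and put $g_k=h_{n_k}$, $F_k=\{g_k>k\}$. By Markov's inequality $\mu(F_k)\le1/k$. Also $a_{n_k}(k)\to\delta$.

*The sequence $(g_k1_{F_k^c})$ is equi-integrable.* For fixed $t$ and $k\ge t$,
$$\int_{\{t<g_k\le k\}}g_k\,d\mu=a_{n_k}(t)-a_{n_k}(k)\longrightarrow a(t)-\delta\qquad(k\to\infty).$$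
Given $\eta>0$ choose $t_0$ with $a(t_0)-\delta<\eta$, and then $k_0\ge t_0$ such that the integral for $t=t_0$ is less than $\eta$ for all $k\ge k_0$. For $t\ge k_0$ the integral of $g_k1_{F_k^c}$ over the set where it exceeds $t$ is less than $\eta$ for $k\ge k_0$, by monotonicity in $t$. It is $0$ for $k<k_0$, because $g_k1_{F_k^c}\le k<t$.

*Making the sets disjoint.* Choose inductively $k_1<k_2<\cdots$ and $\theta_j>0$ such that $\mu(A)<\theta_j$ implies $\int_Ag_{k_j}\,d\mu<1/j$, and such that $1/k_i<2^{-i}\min_{j<i}\theta_j$ for $i\ge2$. Then $\mu(\bigcup_{i>j}F_{k_i})\le\sum_{i>j}1/k_i<\theta_j$. Put $E_j=F_{k_j}\setminus\bigcup_{i>j}F_{k_i}$. These sets are disjoint, because for $j<i$ the set $E_j$ misses $F_{k_i}\supset E_i$. Finally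
$$g_{k_j}1_{E_j^c}=g_{k_j}1_{F_{k_j}^c}+g_{k_j}1_{F_{k_j}\setminus E_j},$$
and $F_{k_j}\setminus E_j\subset\bigcup_{i>j}F_{k_i}$ has measure less than $\theta_j$, so the last term has $L_1$-norm less than $1/j$. The sum is equi-integrable. $\square$

## The Main Proposition: proof by cutting each form into three

By the uniform boundedness principle $(B_n)$ is bounded, and after scaling $\|B_n\|\le1$. Suppose $B_n(x_n)\not\to0$. After passing to a subsequence, $|B_n(x_n)|\ge\delta>0$ for all $n$. All hypotheses pass to subsequences. Let $C=\sup_n\|x_n\|$, and let $\mathcal B(K),\mathcal B(L)$ be the spaces of bounded Borel functions with the supremum norm.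

Take probability measures $\mu_n,\nu_n$ for $B_n$ from (F3). Since continuous functions are dense in $L_2(\mu_n)$ and $L_2(\nu_n)$, $B_n$ extends uniquely to a bilinear form $\tilde B_n$ on $L_2(\mu_n)\times L_2(\nu_n)$ with
$$|\tilde B_n(f,g)|\le K_G\|f\|_{L_2(\mu_n)}\|g\|_{L_2(\nu_n)}.\tag{1}$$
In particular $\tilde B_n(f,g)$ makes sense for bounded Borel $f,g$. We shall glue functions along disjoint Borel sets, so we need to know that the extended forms still tend to $0$ pointwise. This is where the Grothendieck property is used.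

**Step 0: pointwise convergence on Borel functions.** *For all $f\in\mathcal B(K)$, $g\in\mathcal B(L)$: $\tilde B_n(f,g)\to0$. Moreover $\tilde B_n(f,\cdot)|_{C(L)}\to0$ weakly in $C(L)^*$ and $\tilde B_n(\cdot,g)|_{C(K)}\to0$ weakly in $C(K)^*$.*

Let $f\in\mathcal B(K)$. By (1), $\tilde B_n(f,\cdot)$ is a bounded functional on the Hilbert space $L_2(\nu_n)$, so there is $k\in L_2(\nu_n)$ with $\tilde B_n(f,g)=\int gk\,d\nu_n$ for all $g\in L_2(\nu_n)$. Thus the functional $\tilde B_n(f,\cdot)|_{C(L)}$ is the measure $k\nu_n$, and the integral of any $g\in\mathcal B(L)$ against this measure is $\tilde B_n(f,g)$. The same holds with the roles exchanged. Note also that $\rho\mapsto\int g\,d\rho$ is an element of $C(L)^{**}$ for each $g\in\mathcal B(L)$, and likewise on $K$.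

Now we climb in three moves. First let $f\in C(K)$. The sequence $B_n(f,\cdot)$ is weak\*-null in $C(L)^*$, hence weakly null because $C(L)$ is Grothendieck, so $\tilde B_n(f,g)\to0$ for all $g\in\mathcal B(L)$. Second, fix $g\in\mathcal B(L)$. The functionals $\tilde B_n(\cdot,g)|_{C(K)}$ are bounded in norm by $K_G\|g\|_\infty$ and tend to $0$ at each $f\in C(K)$ by the first move. So they are weak\*-null, hence weakly null because $C(K)$ is Grothendieck, and $\tilde B_n(f,g)\to0$ for all $f\in\mathcal B(K)$. Third, fix $f\in\mathcal B(K)$. The functionals $\tilde B_n(f,\cdot)|_{C(L)}$ are bounded by $K_G\|f\|_\infty$ and pointwise null by the second move, hence weak\*-null, hence weakly null.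

**Cutting the forms.** The purpose is to separate, in each variable, the disjoint bumps from the rest. Let $\mu=\sum_{n\ge1}2^{-n}\mu_n$ and $\nu=\sum_{n\ge1}2^{-n}\nu_n$. These are probability measures, and $\mu_n=h_n\mu$, $\nu_n=k_n\nu$ with densities $h_n,k_n\ge 0$ of integral $1$. Apply Lemma 4 to $(h_n)$, and then, along the subsequence so obtained, to $(k_n)$. After passing to a subsequence there are disjoint Borel sets $E_n\subset K$ and disjoint Borel sets $F_n\subset L$ such that $(h_n1_{E_n^c})$ and $(k_n1_{F_n^c})$ are equi-integrable in $L_1(\mu)$ and $L_1(\nu)$. Write $B_n=B_n^1+B_n^2+B_n^3$ with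
$$B_n^1(f,g)=\tilde B_n(1_{E_n^c}f,g),\quad B_n^2(f,g)=\tilde B_n(1_{E_n}f,1_{F_n^c}g),\quad B_n^3(f,g)=\tilde B_n(1_{E_n}f,1_{F_n}g).$$
These formulas are used for all $f\in\mathcal B(K)$, $g\in\mathcal B(L)$. In $B_n^3$ both variables are localized on disjoint sets. In $B_n^1$ the first variable, and in $B_n^2$ the second, has an equi-integrable density.

**Step 1: the doubly localized part, by a gliding hump.** *We show that $\beta_n:=\sup\{|B_n^3(f,g)|:f\in\mathcal B(K),\,g\in\mathcal B(L),\ \|f\|_\infty,\|g\|_\infty\le1\}\to0$.*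

Otherwise there are $\eta>0$ and, for infinitely many $n$, Borel functions $f_n,g_n$ of supremum norm at most $1$ with $\tilde B_n(1_{E_n}f_n,1_{F_n}g_n)>\eta$ (change the sign of $f_n$ if necessary). Choose $\varepsilon>0$ with $2K_G\varepsilon^{1/2}<\eta/2$. Lemma 2, applied to $(\mu_n),(E_n)$ and then, inside the set obtained, to $(\nu_n),(F_n)$, gives an infinite set $M$ of such $n$ with
$$\mu_n\Big(\bigcup_{m\in M\setminus\{n\}}E_m\Big)<\varepsilon,\qquad\nu_n\Big(\bigcup_{m\in M\setminus\{n\}}F_m\Big)<\varepsilon\qquad(n\in M).$$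
Put $f=\sum_{m\in M}1_{E_m}f_m$ and $g=\sum_{m\in M}1_{F_m}g_m$. As the sets are disjoint, these are Borel functions of supremum norm at most $1$. Let $n\in M$. Since $1_{E_n}f=1_{E_n}f_n$ and $1_{F_n}g=1_{F_n}g_n$,
$$\tilde B_n(f,g)-\tilde B_n(1_{E_n}f_n,1_{F_n}g_n)=\tilde B_n(1_{E_n^c}f,g)+\tilde B_n(1_{E_n}f,1_{F_n^c}g).$$
The function $1_{E_n^c}f$ is supported in $\bigcup_{m\in M\setminus\{n\}}E_m$, so $\|1_{E_n^c}f\|_{L_2(\mu_n)}\le\varepsilon^{1/2}$; similarly $\|1_{F_n^c}g\|_{L_2(\nu_n)}\le\varepsilon^{1/2}$. By (1) the right-hand side has modulus at most $2K_G\varepsilon^{1/2}<\eta/2$. Hence $\tilde B_n(f,g)>\eta/2$ for all $n\in M$, contradicting Step 0. So $\beta_n\to0$, and $|B_n^3(x_n)|\le\beta_n\|x_n\|\le C\beta_n\to0$.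

**Step 2: the part with equi-integrable first variable.** *We show that $B_n^1(x_n)\to0$.* The plan is to make the first variable finite-dimensional by Lemma 3 and then to apply (F2) in the second.

Let $\varepsilon>0$. As $(h_n1_{E_n^c})$ is equi-integrable, there is $t$, depending only on $\varepsilon$, such that the sets $D_n=E_n^c\cap\{h_n>t\}$ satisfy $\mu_n(D_n)=\int_{D_n}h_n\,d\mu<\varepsilon^2$ for all $n$. Put $G_n=E_n^c\cap\{h_n\le t\}$. On $\mathcal B(K)\times C(L)$ write $B_n^1=S_n+R_n$ with $S_n(f,g)=\tilde B_n(1_{G_n}f,g)$ and $R_n(f,g)=\tilde B_n(1_{D_n}f,g)$. By (1), $\|R_n\|\le K_G\varepsilon$ and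
$$|S_n(f,g)|\le K_G\Big(\int_{G_n}f^2h_n\,d\mu\Big)^{1/2}\|g\|_\infty\le K_Gt^{1/2}\|f\|_{L_2(\mu)}\|g\|_\infty .$$
Let $\iota:C(K)\widehat\otimes_\pi C(L)\to\mathcal B(K)\widehat\otimes_\pi C(L)$ and $\kappa:\mathcal B(K)\widehat\otimes_\pi C(L)\to L_2(\mu)\widehat\otimes_\pi C(L)$ be the canonical operators, both of norm at most $1$. Then $B_n^1(x_n)=B_n^1(\iota x_n)$, and $|S_n(v)|\le K_Gt^{1/2}\|\kappa v\|$ for all $v\in\mathcal B(K)\widehat\otimes_\pi C(L)$.

Let $\varepsilon_1>0$. The series $\sum\kappa\iota x_n$ is wuC in $L_2(\mu)\widehat\otimes_\pi C(L)$, so Lemma 3 gives a finite Borel partition $Q$ of $K$ with $\|\kappa\iota x_n-(P_Q\otimes I)\kappa\iota x_n\|\le\varepsilon_1$ for all $n$. The averaging operator $P_Q$ is also a contraction of $\mathcal B(K)$, so $v_n:=\iota x_n-(P_Q\otimes I)\iota x_n$ has norm at most $2C$ in $\mathcal B(K)\widehat\otimes_\pi C(L)$, while $\kappa v_n=\kappa\iota x_n-(P_Q\otimes I)\kappa\iota x_n$ has norm at most $\varepsilon_1$. Hence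
$$|B_n^1(v_n)|\le|S_n(v_n)|+|R_n(v_n)|\le K_Gt^{1/2}\varepsilon_1+2CK_G\varepsilon\quad\text{for all }n.\tag{2}$$

What remains is $(P_Q\otimes I)\iota x_n=\sum_i1_{Q_i}\otimes y_n^i$, a finite sum over the $i$ with $\mu(Q_i)>0$, where $y_n^i=(\phi_i\otimes I)x_n\in C(L)$ and $\phi_i(f)=\mu(Q_i)^{-1}\int_{Q_i}f\,d\mu$. Since $\phi_i\otimes I:C(K)\widehat\otimes_\pi C(L)\to C(L)$ is an operator, $\sum_ny_n^i$ is wuC, so $(y_n^i)_n$ is weakly null. For each $i$,
$$B_n^1(1_{Q_i},y_n^i)=\tilde B_n(1_{Q_i},y_n^i)-\tilde B_n(1_{E_n\cap Q_i},y_n^i).\tag{3}$$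
The first term tends to $0$ by (F2), since $\tilde B_n(1_{Q_i},\cdot)|_{C(L)}\to0$ weakly by Step 0. In the second term the first argument moves with $n$, and we glue again. If it does not tend to $0$, then $|\tilde B_n(1_{E_n\cap Q_i},y_n^i)|\ge\eta>0$ for infinitely many $n$. Choose $\varepsilon_2>0$ with $K_G\varepsilon_2^{1/2}\sup_n\|y_n^i\|<\eta/2$, and by Lemma 2 an infinite set $M$ of such $n$ with $\mu_n(\bigcup_{m\in M\setminus\{n\}}E_m)<\varepsilon_2$ for $n\in M$. Let $u$ be the indicator function of $Q_i\cap\bigcup_{m\in M}E_m$. For $n\in M$, $u-1_{E_n\cap Q_i}$ is the indicator function of a subset of $\bigcup_{m\in M\setminus\{n\}}E_m$, so by (1)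
$$|\tilde B_n(u,y_n^i)|\ge\eta-K_G\varepsilon_2^{1/2}\|y_n^i\|\ge\eta/2 .$$
But $u$ is one fixed Borel function, so $\tilde B_n(u,\cdot)|_{C(L)}\to0$ weakly by Step 0, and $\tilde B_n(u,y_n^i)\to0$ by (F2), a contradiction.

So $B_n^1((P_Q\otimes I)\iota x_n)\to0$, and by (2) $\limsup_n|B_n^1(x_n)|\le K_Gt^{1/2}\varepsilon_1+2CK_G\varepsilon$. As $t$ depends only on $\varepsilon$, let first $\varepsilon_1\to0$ and then $\varepsilon\to0$.

**Step 3: the part with localized first and equi-integrable second variable.** *We show that $B_n^2(x_n)\to0$.* Now the second variable is made finite-dimensional. The remaining terms are treated by Step 1 and by equi-integrability.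

Let $\varepsilon>0$, and choose $t$, depending only on $\varepsilon$, such that $D_n'=F_n^c\cap\{k_n>t\}$ satisfies $\nu_n(D_n')<\varepsilon^2$ for all $n$. Put $G_n'=F_n^c\cap\{k_n\le t\}$. On $C(K)\times\mathcal B(L)$ write $B_n^2=S_n'+R_n'$ with $S_n'(f,g)=\tilde B_n(1_{E_n}f,1_{G_n'}g)$ and $R_n'(f,g)=\tilde B_n(1_{E_n}f,1_{D_n'}g)$. By (1), $\|R_n'\|\le K_G\varepsilon$ and
$$|S_n'(f,g)|\le K_G\|f\|_\infty\Big(\int_{G_n'}g^2k_n\,d\nu\Big)^{1/2}\le K_Gt^{1/2}\|f\|_\infty\|g\|_{L_2(\nu)} .$$
Let $\varepsilon_1>0$. The images of the $x_n$ in $C(K)\widehat\otimes_\pi L_2(\nu)$ form a wuC series, so Lemma 3 gives a finite Borel partition $Q$ of $L$ such that the images of $v_n'=x_n-(I\otimes P_Q)x_n$ (formed in $C(K)\widehat\otimes_\pi\mathcal B(L)$, where $\|v_n'\|\le2C$) have norm at most $\varepsilon_1$ in $C(K)\widehat\otimes_\pi L_2(\nu)$. Hence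
$$|B_n^2(v_n')|\le K_Gt^{1/2}\varepsilon_1+2CK_G\varepsilon\quad\text{for all }n.\tag{4}$$
Moreover $(I\otimes P_Q)x_n=\sum_iy_n^i\otimes1_{Q_i}$, a finite sum over the $i$ with $\nu(Q_i)>0$, where now $y_n^i=(I\otimes\psi_i)x_n\in C(K)$ and $\psi_i(g)=\nu(Q_i)^{-1}\int_{Q_i}g\,d\nu$. As before $\sum_ny_n^i$ is wuC, so $(y_n^i)_n$ is weakly null, in particular bounded. For each $i$,
$$B_n^2(y_n^i,1_{Q_i})=\tilde B_n(1_{E_n}y_n^i,1_{Q_i})-\tilde B_n(1_{E_n}y_n^i,1_{F_n\cap Q_i}).$$
The second term equals $B_n^3(y_n^i,1_{Q_i})$, and its modulus is at most $\beta_n\|y_n^i\|\to0$ by Step 1. For the first term, let $\rho_n=\tilde B_n(\cdot,1_{Q_i})|_{C(K)}$. By Step 0, $(\rho_n)$ is weakly null in $C(K)^*$. By the representation in Step 0, $\rho_n$ is a measure with a density with respect to $\mu_n$, hence with respect to $\mu$. So $(\rho_n)$ lies in the closed subspace $L_1(\mu)$ of $C(K)^*$, and by Hahn–Banach it is weakly null there. By (F4) it is equi-integrable. As the $E_n$ are disjoint, $\sum\mu(E_n)\le1$ and $\mu(E_n)\to0$, so $|\rho_n|(E_n)\to0$ and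
$$|\tilde B_n(1_{E_n}y_n^i,1_{Q_i})|=\Big|\int_{E_n}y_n^i\,d\rho_n\Big|\le\|y_n^i\|\,|\rho_n|(E_n)\to0 .$$
So $B_n^2((I\otimes P_Q)x_n)\to0$, and (4) gives $\limsup_n|B_n^2(x_n)|\le K_Gt^{1/2}\varepsilon_1+2CK_G\varepsilon$. Let $\varepsilon_1\to0$, then $\varepsilon\to0$.

Steps 1–3 give $B_n(x_n)=B_n^1(x_n)+B_n^2(x_n)+B_n^3(x_n)\to0$ along the chosen subsequence, contradicting $|B_n(x_n)|\ge\delta$. This proves the Main Proposition, and with it Theorem A: in particular $c_0\not\overset{c}{\hookrightarrow}\ell_\infty\widehat\otimes_\pi\ell_\infty$ and $c_0(\aleph_1)\not\overset{c}{\hookrightarrow}\ell_\infty\widehat\otimes_\pi\ell_\infty(\aleph_1)$, without the continuum hypothesis. $\blacksquare$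

## Which $C(K)\widehat\otimes_\pi C(L)$ contain a complemented $c_0$

For Theorem B we recall two classical theorems. Pełczyński: if an operator from a $C(K)$-space is not weakly compact, it is an isomorphism on some subspace isomorphic to $c_0$. Sobczyk: a subspace isomorphic to $c_0$ of a separable Banach space is complemented in it.

**Proof of Theorem B.** We prove (2)⇒(1)⇒(3)⇒(2).

**(2)⇒(1): each factor is complemented in the product.** The map $f\mapsto f\otimes1$ is an operator $C(K)\to C(K)\widehat\otimes_\pi C(L)$. For a point $\ell\in L$ the operator $I\otimes\delta_\ell$ sends $f\otimes1$ back to $f$. So $C(K)$ is isomorphic to a complemented subspace of the product, and a complemented copy of $c_0$ in $C(K)$ gives one in the product. The same holds for $C(L)$.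

**(1)⇒(3): the Main Proposition.** If both spaces were Grothendieck, a complemented $c_0$ would give, by Lemma 1, a wuC series and a weak\*-null sequence with $B_n(x_n)=1$ for all $n$, contradicting the Main Proposition.

**(3)⇒(2): a bad sequence of measures produces $c_0$.** Suppose $C(K)$ is not Grothendieck; the case of $C(L)$ is identical. Let $(\mu_n)$ be weak\*-null but not weakly null in $C(K)^*$, and define $T:C(K)\to c_0$ by $Tf=(\mu_n(f))_n$. If $T$ were weakly compact, $T^{**}$ would map $C(K)^{**}$ into $c_0$. As $T^{**}\varphi=(\varphi(\mu_n))_n$, we would have $\varphi(\mu_n)\to0$ for all $\varphi\in C(K)^{**}$, that is, $(\mu_n)$ would be weakly null. So $T$ is not weakly compact, and by Pełczyński's theorem there is $E\subset C(K)$, $E\simeq c_0$, on which $T$ is an isomorphism onto $T(E)$. By Sobczyk's theorem there is a projection $R$ of $c_0$ onto $T(E)$. Then $(T|_E)^{-1}RT$ maps $C(K)$ into $E$ and is the identity on $E$, so it is a projection of $C(K)$ onto $E$. $\square$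

## Passing to Grothendieck spaces with injective biduals

A Banach space is *injective* if it is complemented in every Banach space that contains it as a closed subspace. For example, $X=C(K)$ has injective bidual: $C(K)^*$ is isometric to an $L_1$-space, and the dual of this is isometric to $C(S)$ with $S$ extremally disconnected. The proof of Theorem C uses the hypothesis only in the form that $X^{**},Y^{**}$ are injective. An operator is *unconditionally converging* if it maps wuC series to unconditionally convergent series. A classical theorem of Bessaga and Pełczyński says that an operator which is not unconditionally converging is an isomorphism on some copy of $c_0$.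

**Proof of Theorem C.** Let $(B_n)$ be weak\*-null in $(X\widehat\otimes_\pi Y)^*$, with associated operators $u_n:X\to Y^*$, $\langle u_nx,y\rangle=B_n(x,y)$, and let $\sum x_n$ be wuC in $X\widehat\otimes_\pi Y$. We transfer both to a product of two $\ell_\infty$-spaces.

**Step 1: placing the biduals in $\ell_\infty$-spaces.** Every Banach space embeds in some $\ell_\infty(\Gamma)$. By injectivity there are sets $\Gamma,\Lambda$, isomorphic embeddings $i:X^{**}\to\ell_\infty(\Gamma)$, $j:Y^{**}\to\ell_\infty(\Lambda)$, and operators $p:\ell_\infty(\Gamma)\to X^{**}$, $q:\ell_\infty(\Lambda)\to Y^{**}$ with $pi=I$, $qj=I$.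

**Step 2: each $u_n$ is weakly compact.** This is needed to extend $B_n$ to the biduals. Composing $u_n^{**}:X^{**}\to Y^{***}$ with the canonical projection $Y^{***}\to Y^*$ gives an operator $\hat u_n:X^{**}\to Y^*$ extending $u_n$. Then $\hat u_np:\ell_\infty(\Gamma)\to Y^*$ satisfies $\hat u_np\,i=\hat u_n$. The space $Y^*$ contains no copy of $c_0$: it is a subspace of $Y^{***}$; since $j^*q^*=(qj)^*=I$, $q^*$ embeds $Y^{***}$ isomorphically into $\ell_\infty(\Lambda)^*$; and $\ell_\infty(\Lambda)^*$ is weakly sequentially complete, which $c_0$ is not. By Pełczyński's theorem, operators from $C(S)$-spaces into spaces without copies of $c_0$ are weakly compact. So $\hat u_np$ is weakly compact, and so is $u_n=\hat u_np\,i|_X$.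

**Step 3: extending the forms, with pointwise convergence.** By Step 2, $u_n^{**}$ maps $X^{**}$ into $Y^*$. With $u_n^*:Y^{**}\to X^*$,
$$\bar B_n(x'',y''):=\langle y'',u_n^{**}x''\rangle=\langle x'',u_n^*y''\rangle$$
is a bilinear form on $X^{**}\times Y^{**}$ extending $B_n$, with $\|\bar B_n\|\le\|u_n\|=\|B_n\|$. Let $x\in X$. As $B_n(x,y)\to0$ for all $y$, $(u_nx)$ is weak\*-null in $Y^*$, hence weakly null since $Y$ is Grothendieck. So $\langle u_n^*y'',x\rangle=\langle y'',u_nx\rangle\to0$ for all $y''\in Y^{**}$. Thus $(u_n^*y'')_n$ is weak\*-null in $X^*$, hence weakly null since $X$ is Grothendieck, and $\bar B_n(x'',y'')\to0$ for all $x'',y''$.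

**Step 4: applying the Main Proposition.** The forms $A_n(f,g)=\bar B_n(pf,qg)$ on $\ell_\infty(\Gamma)\times\ell_\infty(\Lambda)$ are bounded in norm by $\|p\|\|q\|\sup_m\|B_m\|$ and tend to $0$ pointwise, so $(A_n)$ is weak\*-null. Let $w_n=(i|_X\otimes j|_Y)x_n\in\ell_\infty(\Gamma)\widehat\otimes_\pi\ell_\infty(\Lambda)$. Then $\sum w_n$ is wuC. For $x\in X$, $y\in Y$ we have $A_n(ix,jy)=\bar B_n(x,y)=B_n(x,y)$, so by linearity and continuity $A_n(w_n)=B_n(x_n)$. Both $\ell_\infty$-spaces are Grothendieck $C(K)$-spaces by (F1), so $B_n(x_n)\to0$ by the Main Proposition. By Lemma 1, $X\widehat\otimes_\pi Y$ contains no complemented copy of $c_0$.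

**Step 5: operators into separable spaces.** Let $T:X\widehat\otimes_\pi Y\to W$ with $W$ separable, and suppose that $T$ is not unconditionally converging. By Bessaga–Pełczyński, $T$ is an isomorphism on some $E\simeq c_0$. By Sobczyk's theorem there is a projection $R$ of $W$ onto $T(E)$, and $(T|_E)^{-1}RT$ is a projection of $X\widehat\otimes_\pi Y$ onto $E$. This contradicts Step 4. $\square$
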